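# Powers of $\eta$ on strata of canonical divisors

## 1. Tangent lines to plane quartics

We work over $\mathbb C$, and all Chow groups have rational coefficients.

Take a smooth curve $C$ of genus $3$ and a canonical divisor of the shape $2z+w_1+w_2$ with $z,w_1,w_2$ distinct. If $C$ is a plane quartic, this is a tangent line at $z$ together with its two further intersection points. The tangent line at a general point of a smooth plane quartic is neither a flex tangent nor a bitangent, so such divisors exist. Let $P$ be the space of all $(C,z,w_1,w_2)$ with $2z+w_1+w_2\sim K_C$; hyperelliptic $C$ are allowed.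

Let $\pi:\mathcal C\to P$ be the universal curve, with sections $\sigma_z,\sigma_{w_1},\sigma_{w_2}$ and their images $Z,W_1,W_2$. The line bundle $\mathcal L=\omega_\pi(-2Z-W_1-W_2)$ is trivial on every fiber. So $\mathcal N=\pi_*\mathcal L$ is a line bundle with $\pi^*\mathcal N\cong\mathcal L$. Its fiber at a point of $P$ is the line of differentials on $C$ with divisor $2z+w_1+w_2$ (and $0$). Put $\eta=c_1(\mathcal N)$, $\psi_z=c_1(\sigma_z^*\omega_\pi)$ and similarly $\psi_{w_1},\psi_{w_2}$, $K=c_1(\omega_\pi)$, $\kappa_1=\pi_*(K^2)$.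

From $\pi^*\mathcal N\cong\mathcal L$ we get, writing $\eta$ also for $\pi^*\eta$,
$$K=\eta+2[Z]+[W_1]+[W_2].$$
Restrict this to $Z$. The normal bundle of a section is the dual of its cotangent line, so $[Z]|_Z=-\psi_z$, and $Z$ is disjoint from $W_1,W_2$. Hence $\psi_z=\eta-2\psi_z$, that is $\psi_z=\eta/3$. In the same way $\psi_{w_1}=\psi_{w_2}=\eta/2$. Next,
$$\kappa_1=\pi_*\bigl(K\cdot(\eta+2[Z]+[W_1]+[W_2])\bigr)=4\eta+2\psi_z+\psi_{w_1}+\psi_{w_2}=\bigl(4+\tfrac23+\tfrac12+\tfrac12\bigr)\eta=\tfrac{17}3\eta .$$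

Now compute $\lambda_1=c_1(\mathbb E)$ for the Hodge bundle $\mathbb E=\pi_*\omega_\pi$ in two ways. By Grothendieck–Riemann–Roch (Mumford), $\lambda_1=\frac1{12}\kappa_1$ for families of smooth curves. So $\lambda_1=\frac{17}{36}\eta$.

For the second computation, note that $\mathcal N\subset\mathbb E$, and differentials in $\mathcal N$ vanish at $z$. Evaluation at $z$ gives $\mathbb E/\mathcal N\to\sigma_z^*\omega_\pi$, which is surjective because $K_C$ is base point free. Its kernel is a line bundle, and evaluation at $w_1$ maps this kernel to $\sigma_{w_1}^*\omega_\pi$. At a given point of $P$ this last map fails to be an isomorphism only if $h^0(K_C-z-w_1)\ge2$. By Riemann–Roch $h^0(K_C-z-w_1)=h^0(z+w_1)$, so failure means that $C$ is hyperelliptic and $z+w_1$ is in the $g^1_2$. Since $K_C\sim2g^1_2$ in genus $3$, then $z+w_2\sim K_C-(z+w_1)$ is in the $g^1_2$ as well. Both $w_1$ and $w_2$ are then the hyperelliptic conjugate of $z$, so $w_1=w_2$, which is excluded. The map is an isomorphism everywhere,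 and
$$\lambda_1=\eta+\psi_z+\psi_{w_1}=\bigl(1+\tfrac13+\tfrac12\bigr)\eta=\tfrac{11}6\eta .$$
Comparing, $\frac{66-17}{36}\eta=\frac{49}{36}\eta=0$. **So $\eta=0$ in $A^1(P)$.**

Now repeat this with four distinct zeros: $w_1+w_2+w_3+w_4\sim K_C$. The same formulas give $\psi_{w_i}=\eta/2$, $\kappa_1=(4+4\cdot\frac12)\eta=6\eta$ and $\lambda_1=\frac12\eta$. But evaluation at $w_1$ and then at $w_2$ fails to be an isomorphism where $h^0(w_1+w_2)=2$, and this does happen: take a hyperelliptic curve and two different conjugate pairs $w_1+w_2$, $w_3+w_4$. No relation on $\eta$ comes out. We shall see in Section 4 that here $\eta\ne0$ and $\eta^2=0$.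

So in genus $3$ the power at which $\eta$ dies depends on the pattern of zeros. How long do the powers of $\eta$ survive in general, and does the answer stabilize when almost all zeros are simple?

## 2. The ring generated by $\eta$

**Definition (stratum).** Let $g\ge2$ and let $\mu=(\mu_1,\dots,\mu_n)$ be positive integers with $\sum\mu_i=2g-2$. Then
$$P(\mu)=\{(C,z_1,\dots,z_n)\mid \textstyle\sum_i\mu_iz_i\sim K_C\}\subset\mathcal M_{g,n},$$
where $C$ is smooth of genus $g$ and the $z_i$ are distinct.

It is well known that $P(\mu)$ is smooth. Section 1 treated $P(2,1,1)$ and $P(1,1,1,1)$. We write $1^l$ for $l$ entries equal to $1$.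

**Definition (tautological classes).** Let $\pi:\mathcal C\to P(\mu)$ be the universal curve, $\sigma_i$ its sections, $\mathcal Z_i$ the image of $\sigma_i$. Put $\psi_i=c_1(\sigma_i^*\omega_\pi)$, $K=c_1(\omega_\pi)$, $\kappa_j=\pi_*(K^{j+1})\in A^j(P(\mu))$, and $\eta=c_1(\pi_*\mathcal L)$, where $\mathcal L=\omega_\pi(-\sum\mu_i\mathcal Z_i)$ is fiberwise trivial, so that $\pi_*\mathcal L$ is a line bundle and $\pi^*\pi_*\mathcal L\cong\mathcal L$. The tautological ring $R^*(P(\mu))\subset A^*(P(\mu))$ is the subring generated by all $\psi_i$, all $\kappa_j$ and $\eta$.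

The computation of Section 1 works in general. Put $m_i=\mu_i+1\ge2$. From $K=\eta+\sum\mu_i[\mathcal Z_i]$, restriction to $\mathcal Z_i$ gives $\psi_i=\eta-\mu_i\psi_i$, so $\psi_i=\eta/m_i$. For $j\ge1$, $\kappa_j=\pi_*(K^j\cdot K)=\eta\kappa_{j-1}+\sum_i\mu_i\psi_i^j$, and $\kappa_0=2g-2$. By induction
$$\kappa_j=s_j\,\eta^j,\qquad s_j=\sum_{i=1}^n\bigl(m_i-m_i^{-j}\bigr)\qquad(j\ge0).\tag{1}$$
Indeed $s_0=\sum(m_i-1)=2g-2$, and the induction step is $(m-m^{1-j})+(m-1)m^{-j}=m-m^{-j}$ for each zero. For $P(2,1,1)$, (1) gives $s_1=\frac83+2\cdot\frac32=\frac{17}3$ again.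

So $R^*(P(\mu))$ is generated by $\eta$; this is a theorem of Chen. Since $A^i(P(\mu))=0$ for large $i$,
$$R^*(P(\mu))=\mathbb Q[\eta]/(\eta^{e(\mu)})$$
for some integer $e(\mu)$, and the question is to find $e(\mu)$. If one prefers not to order zeros of equal multiplicity, one takes invariants under the group permuting them. Pullback along a finite quotient is injective with $\mathbb Q$-coefficients, so $e(\mu)$ is the same.

The conjecture proved here is posed in "CAAG Seminar Notes, Spring 2025", https://github.com/eruditeandroid/CAAGnotes. (We call its constant $\Theta$, to keep $C$ for curves.)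

**Theorem 1 (the conjecture is true).** There is an absolute constant $\Theta>0$, chosen first and independent of $g$, $k$ and the $\mu_i$, such that for every $k\ge1$, all positive integers $\mu_1,\dots,\mu_k$, and every genus $g$ with $g>\Theta(\mu_1+\dots+\mu_k)$ and $\mu_1+\dots+\mu_k\le2g-2$,
$$R^*(P(\mu_1,\dots,\mu_k,1,\dots,1))=\mathbb Q[\eta]/(\eta^{\lfloor g/3\rfloor+1}).$$

It follows from two theorems of different nature.

**Theorem A (vanishing).** There is an absolute $g_0$ such that for all $g\ge g_0$ and all tuples $\mu$ of positive integers with sum $2g-2$, $\eta^{\lfloor g/3\rfloor+1}=0$ in $A^*(P(\mu))$.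

**Theorem B (non-vanishing).** Let $g\ge2$, $k\ge0$, $\mu=(\mu_1,\dots,\mu_k,1^l)$ with $\mu_i\ge1$, $M=\sum_{i\le k}\mu_i$, $l=2g-2-M$. If $d\ge1$, $3d\le g$ and $d+M\le g-2$, then $\eta^d\ne0$ in $A^d(P(\mu))$.

**Theorem 2 (complements).** Write $M^*(\mu)=\sum_{\mu_i\ge2}\mu_i$.

1. For $g\ge g_0$ and every $\mu$: $e(\mu)\le\lfloor g/3\rfloor+1$. For every $g\ge2$ and every $\mu$ with $M^*(\mu)\le g-2$: $e(\mu)\ge1+\min(\lfloor g/3\rfloor,\,g-2-M^*(\mu))$. Hence $R^*(P(\mu))=\mathbb Q[\eta]/(\eta^{\lfloor g/3\rfloor+1})$ whenever $g\ge g_0$ and $M^*(\mu)+\lfloor g/3\rfloor\le g-2$.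
2. For every $\Theta>3/2$ there is $g_1(\Theta)$ such that the equality of Theorem 1 holds whenever $g\ge g_1(\Theta)$ and $g>\Theta(\mu_1+\dots+\mu_k)$.
3. No $\Theta<3/2$ works in Theorem 1: in genus $3$, $R^*(P(2,1,1))=\mathbb Q$.

**Theorem 1 from A and B.** Take $\Theta=\max(6,g_0)$, and let $g>\Theta M$ with $M=\sum_{i\le k}\mu_i\ge1$. Then $g>g_0$ and $g\ge7$. Put $d=\lfloor g/3\rfloor\ge2$. We have $3d\le g$ and $d+M\le\frac g3+\frac g6=\frac g2\le g-2$. Theorem A gives $\eta^{d+1}=0$, Theorem B gives $\eta^d\ne0$, so $e(\mu)=\lfloor g/3\rfloor+1$.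

**Theorem 2 from A and B.** (1) The upper bound is Theorem A. For the lower bound, let $\mu_1,\dots,\mu_k$ in Theorem B be exactly the entries $\ge2$ (possibly $k=0$), so $M=M^*(\mu)$, and take $d=\min(\lfloor g/3\rfloor,g-2-M^*(\mu))$. If $d\ge1$, Theorem B applies. If $d=0$, the claim $e(\mu)\ge1$ says only that $P(\mu)\neq\emptyset$; the dimension count at the end of Section 9 shows this. (2) We have $M^*(\mu)\le M<g/\Theta$, so $M^*(\mu)+\lfloor g/3\rfloor\le g\bigl(\frac1\Theta+\frac13\bigr)\le g-2$ once $g$ is large, because $\frac1\Theta+\frac13<1$. Now use (1). (3) By Section 1, $\eta=0$ on the nonempty space $P(2,1,1)$ of genus $3$, so $R^*(P(2,1,1))=\mathbb Q\ne\mathbb Q[\eta]/(\eta^2)$. If $\Theta<3/2$, then $3>\Theta\cdot2$, and the equality claimed for $g=3$, $k=1$, $\mu_1=2$ is false.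

The constant $g_0$ is absolute, but the proof below does not make it explicit. The optimal $\Theta$, and $e(\mu)$ for $M^*(\mu)$ beyond the range of Theorem 2, are not determined here.

## 3. Facts on Chow groups and cohomology

All stacks below have the form $[Y/G]$ with $Y$ a quasi-projective variety and $G$ finite: put level structures on the curves. Rational Chow groups, cohomology $H^*$ and Borel–Moore homology $H^{BM}_*$ are the $G$-invariants of those of $Y$. Taking $G$-invariants of rational vector spaces is exact, so the following facts hold for these stacks because they hold for varieties. Cohomology has $\mathbb Q$-coefficients throughout.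

* **(F1) Localization.** For $W\subset Y$ closed, $A_j(W)\to A_j(Y)\to A_j(Y\setminus W)\to0$ is exact.
* **(F2)** If $f:W'\to W$ is proper and surjective, $f_*:A_j(W')\to A_j(W)$ is surjective: each subvariety of $W$ is dominated, generically finitely, by a subvariety of $W'$, and we may divide by the degree.
* **(F3) Cycle classes.** There is a cycle class map $A_j\to H^{BM}_{2j}$, compatible with proper pushforward and open restriction (Fulton, *Intersection Theory*, Ch. 19). If $Y$ is smooth of pure dimension $N$, then $A_{N-j}(Y)=A^j(Y)$ and $H^{BM}_{2N-j}(Y)=H^j(Y)$.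
* **(F4) Removing a small closed set.** Let $Y$ be smooth of pure dimension $N$ and $W\subset Y$ closed of codimension $\ge c$. Then $H^j(Y)\to H^j(Y\setminus W)$ is injective for $j\le2c-1$ and bijective for $j\le2c-2$. In the exact sequence $H^{BM}_{2N-j}(W)\to H^j(Y)\to H^j(Y\setminus W)\to H^{BM}_{2N-j-1}(W)$ the outer groups vanish when their degree exceeds $2\dim W\le2N-2c$.
* **(F5) Projective bundles.** For a bundle $E$ of rank $\rho$ on $Y$, let $\mathbb P(E)$ be the space of lines in $E$ and $\eta=c_1(\mathcal O(-1))$. Then $H^*(\mathbb P(E))=\bigoplus_{j=0}^{\rho-1}H^*(Y)\,\eta^j$.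
* **(F6) Zero schemes.** If $Y$ is smooth and a section of a rank-$c$ bundle $V$ has a zero scheme $i:W\hookrightarrow Y$ that is smooth of codimension $c$, then $i_*(i^*F)=F\cdot c_c(V)$ for every $F\in H^*(Y)$.

## 4. General line sections of quartics

Before the general case we settle $P(1^4)$ in genus $3$. This small case shows both halves of the proof.

**Faber–Zagier relations [PP]** (Pandharipande–Pixton, *Relations in the tautological ring of the moduli space of curves*). Let
$$A(t)=\sum_{i\ge0}\frac{(6i)!}{(3i)!(2i)!}t^i,\qquad B(t)=\sum_{i\ge0}\frac{(6i)!}{(3i)!(2i)!}\,\frac{6i+1}{6i-1}\,t^i,$$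
$$\Psi(t,p)=(1+tp_3+t^2p_6+\cdots)A+(p_1+tp_4+\cdots)B.$$
Write $\log\Psi=\sum C_r(\sigma)t^rp^\sigma$ and $\gamma=\sum C_r(\sigma)\kappa_rt^rp^\sigma$ with $\kappa_0=2g-2$. Then $[\exp(-\gamma)]_{t^rp^\sigma}=0$ in $A^r(\mathcal M_g)$ whenever $g-1+|\sigma|<3r$ and $g\equiv r+|\sigma|+1\bmod2$.

**Step 1: $\eta^2=0$ on $P(1^4)$.** Take $g=3$, $r=2$, $\sigma=\emptyset$: the conditions $2<6$ and $3\equiv3$ hold. With all $p$'s zero, $\Psi=A$. Put $t=x/432$; then $A=1+\frac5{36}x+\frac{385}{2592}x^2+\cdots$, and $\log A=c_1x+c_2x^2+\cdots$ with $c_1=\frac5{36}$ and $c_2=\frac{385}{2592}-\frac12\bigl(\frac5{36}\bigr)^2=\frac{360}{2592}=\frac5{36}$. The relation is $\frac12c_1^2\kappa_1^2-c_2\kappa_2=0$ on $\mathcal M_3$. On $P(1^4)$, (1) gives $s_1=4\cdot\frac32=6$ and $s_2=4\cdot\frac74=7$, so the relation becomes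
$$\Bigl(\tfrac12\cdot\tfrac{25}{1296}\cdot36-\tfrac5{36}\cdot7\Bigr)\eta^2=\bigl(\tfrac{25}{72}-\tfrac{70}{72}\bigr)\eta^2=-\tfrac58\,\eta^2=0 .$$

**Step 2: $\eta\ne0$ on $P(1^4)$.** The plan is to build $P(1^4)$, up to ordering the zeros, as an open set in a projective bundle, and to control what is removed. Let $X=\mathbb P(\mathbb E)\to\mathcal M_3$, of dimension $8$, the space of pairs $(C,[\omega])$, with $\eta=c_1(\mathcal O(-1))$. Let $P'\subset X$ be the open set where $\omega$ has four distinct zeros, and $T=X\setminus P'$. Ordering the zeros gives a finite étale cover $q$ of $P'$ of degree $24$ that maps to $P(1^4)$. Suppose $\eta=0$ in $A^1(P(1^4))$. Then $\eta$ is zero on the cover, and since $q_*q^*=24$, $\eta=0$ in $A^1(P')$. By (F1), $\eta$ is supported on $T$.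

Let $\tilde D_0=\{(C,[\omega],p):\operatorname{div}\omega\ge2p\}$; its image in $X$ is $T$. Over $(C,p)$ with $h^0(2p)=1$ the fiber is one point, since $h^0(K_C-2p)=1$ by Riemann–Roch. This part of $\tilde D_0$ is isomorphic to an open subset of $\mathcal M_{3,1}$, hence irreducible of dimension $7$. The rest has $C$ hyperelliptic and $p$ a Weierstrass point, with $h^0(K_C-2p)=2$, so its dimension is $5+1=6$. Let $V\subset X$ be the closed image of this rest, and $X^\circ=X\setminus V$. Since $\tilde D_0\to T$ has finite fibers, $T\cap X^\circ$ is irreducible of dimension $7$. So in $A^1(X^\circ)$ the class $\eta$ is a multiple of $[T\cap X^\circ]$, hence a multiple of the pushforward of the part of $\tilde D_0$ over $X^\circ$.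

The $1$-jet of $\omega$ at $p$ is a section of $J\otimes\mathcal O(1)$, where $J$ is the rank-2 bundle on the universal curve with fiber $H^0(\omega_C|_{2p})$, of Chern roots $K$ and $2K$. Over $X^\circ$ its zero scheme is smooth of codimension $2$. By (F6) the pushforward is
$$\pi_*\bigl((K-\eta)(2K-\eta)\bigr)=2\kappa_1-3\eta\kappa_0=2\kappa_1-12\eta .$$
Hence $\eta=c\,(2\kappa_1-12\eta)$ in $H^2(X^\circ)$ for some $c\in\mathbb Q$. As $V$ has codimension $2$ in $X$, $H^2(X^\circ)=H^2(X)=H^2(\mathcal M_3)\oplus\mathbb Q\eta$ by (F4) and (F5). In $H^2(\mathcal M_3)$ we have $\kappa_1\ne0$, by Proposition S of Section 7 (degree $2\le\frac{2g}3$). Comparing coefficients, $2c=0$ and $1+12c=0$, a contradiction.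

So $R^*(P(1^4))=\mathbb Q[\eta]/(\eta^2)$ in genus $3$. Note why no contradiction could come from the boundary relation $2\kappa_1-12\eta$ itself: under $\kappa_1\mapsto6\eta$, which is what (1) says on $P(1^4)$, it goes to $0$, while $\eta$ does not. This observation will become the map $\varepsilon$ of Section 10.

## 5. The Faber–Zagier coefficient on a stratum

This section proves Theorem A. Let $r=\lfloor g/3\rfloor+1$. The classes $\kappa_j$ on $P(\mu)$ are pulled back from $\mathcal M_g$, so we may substitute (1) into [PP]. All constants, including those implied by $O(\cdot)$, are absolute, except that those in $O_j(\cdot)$ may depend on $j$.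

**Step 1: reduction to two numbers.** Put $t=x/432$, $\mathcal A(x)=A(x/432)=\sum\alpha_jx^j$, $\mathcal B(x)=B(x/432)$. The ratio of consecutive coefficients $\frac{(6j)!}{(3j)!(2j)!}$ is
$$\frac{(6j+1)(6j+2)\cdots(6j+6)}{(3j+1)(3j+2)(3j+3)(2j+1)(2j+2)}=\frac{24(6j+1)(6j+5)}{2j+2}=432\,\frac{(j+\frac16)(j+\frac56)}{j+1},$$
and $(j+\frac16)(j+\frac56)=j(j+1)+\frac5{36}$. So
$$\alpha_0=1,\qquad\alpha_1=\tfrac5{36},\qquad\alpha_{j+1}=\alpha_j\Bigl(j+\tfrac5{36(j+1)}\Bigr).\tag{2}$$
Put $\log\mathcal A=\sum_{j\ge1}c_jx^j$, $\mathcal B/\mathcal A=\sum_{j\ge0}b_jx^j$ (so $b_0=-1$), and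
$$F(x)=\exp\Bigl(-\sum_{j\ge1}c_js_jx^j\Bigr)=\sum_jf_jx^j,\qquad e_r=[x^r]\;F(x)\cdot\Bigl(-\sum_{j\ge0}b_js_jx^j\Bigr).$$
Modulo $p_1^2$ and the other $p$'s, $\log\Psi\equiv\log A+p_1B/A$. So, up to the nonzero factor $432^r$, the relations with $\sigma=\emptyset$ and $\sigma=(1)$ read on $P(\mu)$:

* if $g=3m$ or $g=3m+2$: $r=m+1$, $3r>g-1$ and $g\equiv r+1\bmod2$, so $f_r\,\eta^r=0$;
* if $g=3m+1$: $r=m+1$, $3r>g$ and $g\equiv r\bmod 2$, so $e_r\,\eta^r=0$.

It suffices to show that $f_r\ne0$ and $e_r\ne0$ for all $r\ge r_0$, with $r_0$ independent of $\mu$.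

**Step 2: size of $s_j$.** Let $S=4g-4$. Since $n\le2g-2$, $\sum m_i=2g-2+n\le S$. The numbers $s_j$ are nondecreasing in $j$. So
$$S/2=s_0\le s_j\le S .\tag{3}$$
As $3r-3\le g\le3r-1$, we have $S\le12r$, and $S\ge12r-16\ge6r$ for $r\ge3$.

**Step 3: size of $\alpha_j,c_j,b_j$.** We show that all three grow like $(j-1)!$. Put $\alpha_j=a_j(j-1)!$ for $j\ge1$. By (2), $a_1=\frac5{36}$ and $a_{j+1}=a_j\bigl(1+\frac5{36j(j+1)}\bigr)$. Since $\sum_j\frac1{j(j+1)}=1$, $a_j$ increases to a limit $a_*$ and $\frac5{36}\le a_j\le\frac5{36}e^{5/36}<\frac16$. For $j\ge2$,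
$$\sum_{i=1}^{j-1}i\alpha_i\alpha_{j-i}\le\tfrac1{36}\sum_{i=1}^{j-1}i!\,(j-1-i)!=\tfrac{(j-1)!}{36}\sum_{i=1}^{j-1}\tbinom{j-1}i^{-1}\le\tfrac{(j-1)!}{18}\le\tfrac25\alpha_j .\tag{4}$$
Here the term $i=j-1$ of the binomial sum is $1$, and the $j-2$ others are at most $\frac1{j-1}$, so that sum is at most $2$; the last inequality is $\alpha_j\ge\frac5{36}(j-1)!$.

*Claim:* $c_1=\alpha_1$ and $\alpha_j(1-\frac1j)\le c_j\le\alpha_j$ for $j\ge2$. The identity $x\mathcal A'=\mathcal A\cdot x(\log\mathcal A)'$ gives $jc_j=j\alpha_j-\sum_{i=1}^{j-1}ic_i\alpha_{j-i}$. If $0\le c_i\le\alpha_i$ for all $i<j$, then $c_j\le\alpha_j$, and by (4) $jc_j\ge j\alpha_j-\alpha_j$. Induction proves the claim. In particular $c_j\ge\frac12\alpha_j>0$ and $c_j/\alpha_j\to1$.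

For $b_j$, write $\mathcal B=-\mathcal A+\sum_{j\ge1}\delta_jx^j$, where $\delta_j=\bigl(\frac{6j+1}{6j-1}+1\bigr)\alpha_j=\frac{12j}{6j-1}\alpha_j$, so $0<\delta_j\le\frac{12}5\alpha_j$. The coefficients of $1/\mathcal A=\exp(-\sum c_jx^j)$ are bounded in absolute value by those of $\exp(\sum c_jx^j)=\mathcal A$. So for $j\ge1$, by (4),
$$|b_j|\le\sum_{i=1}^j\delta_i\alpha_{j-i}\le\tfrac{12}5\cdot\tfrac75\,\alpha_j\le4\alpha_j .\tag{5}$$

**What one would try first, and where it stops.** The linear term of $f_r$ is $-c_rs_r$, of size comparable to $r!$. The other extreme term $(-c_1s_1)^r/r!$ is only exponential in $r$, because $c_1s_1\le\frac53r$. One hopes that $-c_rs_r$ dominates the sum of all other terms. It does not. The term $+c_{r-1}s_{r-1}\cdot c_1s_1$ has ratio about $c_1s_1/r$ to $c_rs_r$, since $c_{r-1}/c_r\approx1/r$. For $\mu=(1^{2g-2})$ we have $s_1=3(g-1)$ and $g/r\to3$, so this ratio tends to $\frac5{36}\cdot9=\frac54>1$: the second term, of opposite sign, is larger than the first. No triangle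 inequality helps.

What saves the argument is that the terms of comparable size are exactly $-c_{r-j}s_{r-j}\cdot\frac{(-c_1s_1)^j}{j!}$ for bounded $j$. Relative to $-c_rs_r$ they are about $\frac1{j!}\bigl(-\frac{c_1s_1}r\bigr)^j$, and their sum is about $e^{-c_1s_1/r}\ge e^{-5/3}$. The alternating terms assemble to a positive number bounded below. (In genus $3$ with $\mu=1^4$, Section 4 gives $f_2/(-c_2s_2)=\frac58\cdot\frac{36}{35}=\frac9{14}\approx0.643$, and $e^{-c_1s_1/2}=e^{-5/12}\approx0.659$.) The next steps make this precise, uniformly in $\mu$.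

**Step 4: a majorant for the low-index part.** The goal is to bound the coefficients of $F_\le=\exp\bigl(-\sum_{j\le r/2}c_js_jx^j\bigr)=\sum\varphi_jx^j$. Let $r\ge4$, $\rho=4/r$, $h=\lfloor r/2\rfloor$, $\tau_j=(j-1)!\,\rho^j$. Since $\tau_{j+1}/\tau_j=4j/r$ increases with $j$, $\tau_j\le\max(\tau_2,\tau_h)$ for $2\le j\le h$. Here $\tau_2=16/r^2$. Since $4/r\le2/h$ and $h!\le e\,h\,(h/e)^h$, $\tau_h\le(h-1)!\,(2/h)^h\le e(2/e)^h$. Therefore $\sum_{j\le h}\tau_j\le\frac4r+\frac r2\max(\tau_2,\tau_h)=O(1/r)$. With $S\le12r$ and $\alpha_j\le\frac16(j-1)!$ we get an absolute $K_2$ with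
$$S\sum_{1\le j\le r/2}\alpha_j\rho^j\le K_2 .\tag{6}$$
Since $0\le c_js_j\le S\alpha_j$, $|\varphi_j|$ is at most the $j$-th coefficient of $\exp\bigl(S\sum_{j\le r/2}\alpha_jx^j\bigr)$. Evaluating this series, which has nonnegative coefficients, at $\rho$ gives
$$|\varphi_j|\le K_3\,(r/4)^j\quad\text{for all }j\ge0,\qquad K_3=e^{K_2}.\tag{7}$$

**Step 5: $f_r\ne0$.** Two indices larger than $r/2$ add up to more than $r$. So modulo $x^{r+1}$, $F=F_\le\,(1-C_>)$ with $C_>=\sum_{j>r/2}c_js_jx^j$, and
$$f_r=\varphi_r-c_rs_r\,\Sigma_r,\qquad\Sigma_r=\sum_{0\le j<r/2}\frac{c_{r-j}s_{r-j}}{c_rs_r}\,\varphi_j .$$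

First, $\varphi_r$ is negligible: $c_rs_r\ge\frac12\alpha_r\cdot\frac12S\ge\frac5{72}(r-1)!\cdot3r=\frac5{24}r!\ge\frac5{24}(r/e)^r$, so by (7) $|\varphi_r|/(c_rs_r)=O((e/4)^r)\to0$.

Second, the terms of $\Sigma_r$ have a summable bound. For $0\le j<r/2$, since $a_j$ is increasing and each factor of $\frac{(r-1)!}{(r-j-1)!}=(r-1)\cdots(r-j)$ exceeds $r/2$,
$$\frac{c_{r-j}}{c_r}\le2\,\frac{\alpha_{r-j}}{\alpha_r}\le2\,\frac{(r-j-1)!}{(r-1)!}\le2\Bigl(\frac2r\Bigr)^j.\tag{8}$$
With (7) and $s_{r-j}\le s_r$, the $j$-th term of $\Sigma_r$ is at most $2K_3\,2^{-j}$ in absolute value.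

Third, each term has a limit form. Fix $j$ and let $r\to\infty$. Since $c_i/\alpha_i\to1$ and $a_i\to a_*>0$, $r^jc_{r-j}/c_r\to1$. Next, $0\le s_r-s_{r-j}\le n2^{-(r-j)}\le S2^{-(r-j)}$ and $s_r\ge S/2$, so $s_{r-j}/s_r\to1$ uniformly in $\mu$. Finally, for $r\ge2j$ the coefficient $\varphi_j$ is a sum over partitions of $j$; the partition $1^j$ contributes $\frac{(-c_1s_1)^j}{j!}$, and every other one has at most $j-1$ parts and contributes $O_j(S^{j-1})=O_j(r^{j-1})$. So
$$\frac{\varphi_j}{r^j}=\frac1{j!}\Bigl(-\frac{c_1s_1}r\Bigr)^j+O_j(1/r).$$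
As $0\le c_1s_1/r\le\frac5{36}\cdot12=\frac53$, the $j$-th term of $\Sigma_r$ minus $\frac1{j!}(-c_1s_1/r)^j$ tends to $0$, uniformly in $\mu$.

Now sum. For any $J$, the terms with $j<J$ contribute to $\Sigma_r-e^{-c_1s_1/r}$ a quantity tending to $0$ uniformly in $\mu$, and the tails are at most $\sum_{j\ge J}\bigl(2K_3\,2^{-j}+\frac{(5/3)^j}{j!}\bigr)$, which is small for $J$ large. Hence $\Sigma_r-e^{-c_1s_1/r}\to0$ uniformly in $\mu$. Together with the bound on $\varphi_r$, for all $r\ge r_0$ (absolute),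
$$\frac{f_r}{-c_rs_r}\ge\tfrac14e^{-5/3}>0 .\tag{9}$$

**Step 6: $e_r\ne0$.** Here the factor $2g-2$ from $b_0s_0=-(2g-2)$ does the work. Put $H=\sum_{j\ge1}b_js_jx^j=H_\le+H_>$, split into $j\le r/2$ and $j>r/2$. Then $e_r=(2g-2)f_r-[x^r]FH$, and since $C_>H_>$ starts in degree larger than $r$,
$$[x^r]FH=[x^r]F_\le H_\le-[x^r]F_\le C_>H_\le+[x^r]F_\le H_> .$$
By (5) and (6) the coefficients of $H_\le$ are dominated by a series with value at most $4K_2$ at $\rho$; so, as for (7), $|[x^j]F_\le H_\le|\le4K_2K_3(r/4)^j$ for all $j$.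

* First term: $O((r/4)^r)=o(c_rs_r)$.
* Second term: it equals $\sum_{j<r/2}c_{r-j}s_{r-j}\,[x^j]F_\le H_\le$ up to sign, so by (8) it is $O\bigl(c_rs_r\sum_j2^{-j}\bigr)=O(c_rs_r)$.
* Third term: it equals $\sum_{j<r/2}b_{r-j}s_{r-j}\varphi_j$. As $|b_i|\le4\alpha_i\le8c_i$, (7) and (8) give $O(c_rs_r)$.

By (9), $|(2g-2)f_r|\ge(2g-2)\cdot\frac14e^{-5/3}c_rs_r$. Since $2g-2\to\infty$, $e_r\ne0$ for $r$ large, uniformly in $\mu$. This proves Theorem A. $\blacksquare$

## 6. How a nonzero class of $\mathcal M_g$ dies on a stratum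

We turn to Theorem B. The natural first attempt is this. By stable cohomology, $\kappa_1^d\ne0$ on $\mathcal M_g$ for $3d\le g$. On $P(\mu)$, $\kappa_1^d=s_1^d\eta^d$ with $s_1\ne0$. With many simple zeros, $P(\mu)\to\mathcal M_g$ is dominant, so one would like to conclude that the pullback $\kappa_1^d$ is nonzero.

This stops at injectivity of the pullback. If the map were proper and surjective, pullback would be injective with rational coefficients. But zeros can collide, so it is not proper, and dominance is not enough. In genus $3$, $P(2,1,1)\to\mathcal M_3$ is dominant (every smooth plane quartic has a tangent line that is neither a flex tangent nor a bitangent), $\kappa_1\ne0$ in $H^2(\mathcal M_3)$, and yet $\kappa_1=\frac{17}3\eta=0$ on $P(2,1,1)$ by Section 1.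

So we must control the classes supported where zeros collide, as in Step 2 of Section 4. There the supporting cycles had codimension $1$, so only the fundamental class of an irreducible divisor mattered. For $d>1$ we need all of $A_{N-d}(T)$ for a singular space $T$, and we have no description of this Chow group. The way past this is that we do not need one. A class in $A_{N-d}(T)$ lifts to a smooth space $\tilde T^\circ$ over $T^\circ$, the part of $T$ outside a small closed set. The *cohomology class* of the lift lies in degree $2d-2$, where stable cohomology says that everything is a polynomial in $\kappa,\psi,\eta$ (and the diagonal classes). The pushforwards of such polynomials can be computed, and they all vanish under the substitution (1), although $\eta^d$ does not.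

We need two inputs first: stable cohomology with marked points (Section 7), and a dimension bound for the locus where the geometry of $\tilde T$ is bad (Section 8).

## 7. Stable cohomology of $\mathcal M_{g,k}$

Let $\Gamma_{g,r}$ be the mapping class group of a genus $g$ surface with $r$ boundary components, and $\Gamma^s_{g,r}$ the same with $s$ labelled punctures added. We use:

* **[St]** (Boldsen, Math. Z. 2012; Randal-Williams, JEMS 2016; Wahl's survey in the Handbook of Moduli.) For $r\ge1$, $H_i(\Gamma_{g,r})\to H_i(\Gamma_{g,r+1})$ is an isomorphism for $i\le\frac{2g}3$; $H_i(\Gamma_{g,r+1})\to H_i(\Gamma_{g+1,r})$ is surjective for $i\le\frac{2g+1}3$ and an isomorphism for $i\le\frac{2g-2}3$.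
* **[MW]** (Madsen–Weiss, Annals 2007.) $H^*(\Gamma_{\infty,1};\mathbb Q)=\mathbb Q[\kappa_1,\kappa_2,\dots]$.

In the next statement $\kappa_j$ has degree $2j$ and $\psi_i$ degree $2$, and the $\kappa_j$ are pulled back from $\mathcal M_g$.

**Proposition S.** For $k\ge1$, the map $\mathbb Q[\kappa_1,\kappa_2,\dots,\psi_1,\dots,\psi_k]\to H^i(\mathcal M_{g,k};\mathbb Q)$ is injective for $i\le\frac{2g}3$ and surjective for $i\le\frac{2g-2}3$. For $k=0$ it is injective for $i\le\frac{2g}3$.

For example, $\kappa_1$ and $\psi_1$ form a basis of $H^2(\mathcal M_{g,1})$ for $g\ge4$, and $\kappa_1\ne0$ in $H^2(\mathcal M_3)$.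

*Proof.* We have $H^*(\mathcal M_{g,k};\mathbb Q)=H^*(\Gamma^k_{g,0};\mathbb Q)$. We show, for all $r,s$ with $r+s\ge1$, that $\mathbb Q[\kappa,\psi_1,\dots,\psi_s]\to H^i(\Gamma^s_{g,r})$ is injective for $i\le\frac{2g}3$ and bijective for $i\le\frac{2g-2}3$.

**Step 1: no punctures.** The aim is to pass from stable to finite genus. By [St], the composite $H_i(\Gamma_{g,1})\to H_i(\Gamma_{g,2})\to H_i(\Gamma_{g+1,1})$ is surjective for $i\le\frac{2g}3$ and an isomorphism for $i\le\frac{2g-2}3$. The bounds grow with $g$, so the same holds for $H_i(\Gamma_{g,1})\to H_i(\Gamma_{\infty,1})$. The classes $\kappa_j$, $j\ge1$, are compatible with these maps, because the glued-in pieces form trivial families and contribute nothing to $\pi_*(K^{j+1})$. Dualizing and using [MW] gives the claim for $r=1$. The isomorphisms $H_i(\Gamma_{g,1})\cong H_i(\Gamma_{g,r})$ for $i\le\frac{2g}3$ give it for all $r\ge1$.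

**Step 2: adding a puncture.** We trade a puncture for a boundary component. Gluing a punctured disc gives a circle bundle $B\Gamma^{s-1}_{g,r+1}\to B\Gamma^s_{g,r}$ (unit tangent vectors at the $s$-th puncture), with Euler class $\pm\psi_s$. Its Gysin sequence is
$$H^{i-1}(\Gamma^s_{g,r})\to H^{i-1}(\Gamma^{s-1}_{g,r+1})\to H^{i-2}(\Gamma^s_{g,r})\xrightarrow{\pm\psi_s}H^i(\Gamma^s_{g,r})\to H^i(\Gamma^{s-1}_{g,r+1}).$$
Restriction to $\Gamma^{s-1}_{g,r+1}$ preserves $\kappa_j,\psi_1,\dots,\psi_{s-1}$ and sends $\psi_s$ to $0$. We induct on $s$, and for fixed $s$ on $i$.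

*Surjectivity for $i\le\frac{2g-2}3$.* Let $y\in H^i(\Gamma^s_{g,r})$. Its restriction to $\Gamma^{s-1}_{g,r+1}$ is a polynomial in $\kappa,\psi_1,\dots,\psi_{s-1}$. Subtract the same polynomial from $y$. The difference restricts to $0$, so it is $\psi_sy'$ with $y'\in H^{i-2}(\Gamma^s_{g,r})$, which is a polynomial by induction on $i$.

*Injectivity for $i\le\frac{2g}3$.* Let $f=f_0+\psi_sf_1$ vanish in $H^i(\Gamma^s_{g,r})$, with $f_0$ free of $\psi_s$. Restriction to $\Gamma^{s-1}_{g,r+1}$ gives $f_0=0$, by induction on $s$. Since $i-1\le\frac{2g}3-1\le\frac{2g-2}3$, the group $H^{i-1}(\Gamma^{s-1}_{g,r+1})$ consists of polynomials in $\kappa,\psi_1,\dots,\psi_{s-1}$, which all come from $\Gamma^s_{g,r}$. So the first map of the sequence is surjective, and multiplication by $\psi_s$ is injective on $H^{i-2}(\Gamma^s_{g,r})$. Hence $f_1=0$ in $H^{i-2}$, and $f_1=0$ as a polynomial by induction on $i$.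

**Step 3: $k=0$.** Pull back to $\mathcal M_{g,1}$: a polynomial in the $\kappa_j$ that vanishes on $\mathcal M_g$ vanishes on $\mathcal M_{g,1}$, hence is zero for $i\le\frac{2g}3$. $\blacksquare$

## 8. Curves on which $\sum\nu_jz_j$ moves

**Lemma D.** Let $\nu_1,\dots,\nu_s\ge1$, $e=\sum\nu_j$, $a\ge1$. The locus $Y_a\subset\mathcal M_{g,s}$ where $h^0(\sum\nu_jz_j)=a+1$ has dimension $\le2g-3+e+s-a$. Consequently:

1. $\{h^0(\sum\nu_jz_j)\ge2\}$ has codimension $\ge g+1-e$ in $\mathcal M_{g,s}$;
2. $\{(C,z,[\omega]):h^0(\sum\nu_jz_j)\ge2,\ \operatorname{div}\omega\ge\sum\nu_jz_j\}$ has dimension $\le3g-4+s$.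

For example, $h^0(2z)=2$ means that $C$ is hyperelliptic and $z$ a Weierstrass point: dimension $2g-1$, which is the bound for $s=1$, $e=2$, $a=1$.

*Proof.* The idea is to count functions by their branch points. Let $W_a$ be the space of $(C,z,[f])$ with $(C,z)\in Y_a$ and $[f]\in\mathbb P\bigl(H^0(\sum\nu_jz_j)/\mathbb C\bigr)$. It has dimension $\dim Y_a+a-1$, and $[f]$ is a nonconstant function up to affine transformations of the target.

Stratify $W_a$ by the polar divisor $\sum\nu'_jz_j$ of $f$, of degree $e'\le e$ with $s'$ points in its support, and by the number $b$ of finite branch points. By Riemann–Hurwitz the ramification over finite points is $2g-2+2e'-(e'-s')$ in total, so $b\le2g-2+e'+s'$. Also $b\ge2$, because a connected cover of $\mathbb P^1$ branched only over $\infty$ and at most one further point has genus $0$.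

On a finite cover of the stratum, choose two finite branch points and normalize $f$ by an affine transformation so that they are $0$ and $1$. The other $b-2$ finite branch points define a morphism to a variety of dimension $b-2$. By Riemann's existence theorem, for a given branch set and degree $e'$ there are only finitely many covers $(C,f)$ up to isomorphism, and there are finitely many labellings of the poles. The remaining $s-s'$ marked points move in $C$. So the fibers have dimension $\le s-s'$, and the stratum has dimension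
$$\le b-2+s-s'\le2g-4+e'+s\le2g-4+e+s .$$
Hence $\dim Y_a\le(2g-4+e+s)-(a-1)$, as claimed.

(1) Since $a\ge1$, the codimension is at least $(3g-3+s)-(2g-4+e+s)=g+1-e$. (2) Over $Y_a$, Riemann–Roch gives $h^0(K_C-\sum\nu_jz_j)=g-e+a$, so the fiber is $\mathbb P^{g-e+a-1}$ and the dimension is $\le(2g-3+e+s-a)+(g-e+a-1)=3g-4+s$. The possible gain in $h^0(K_C-\sum\nu_jz_j)$ exactly cancels the loss in $\dim Y_a$. $\blacksquare$

## 9. The bundle of differentials and its boundary

Fix $g,k,\mu,M,l,d$ as in Theorem B. Let $\pi:\mathcal C\to\mathcal M_{g,k}$ be the universal curve, with sections $\sigma_i$ and images $Z_i$, and $D=\sum_{i\le k}\mu_iz_i$, as a divisor $\sum\mu_iZ_i$ on $\mathcal C$.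

**Step 1: the bundle $X$.** We realize the stratum, up to ordering simple zeros, as an open set in a projective bundle. Let $U\subset\mathcal M_{g,k}$ be the open locus $h^0(D)=1$. By Lemma D(1) its complement has codimension $\ge g+1-M>d$ (for $k=0$ it is empty). On $U$, by Riemann–Roch, $E_D=\pi_*\omega_\pi(-D)$ is a bundle of rank $g-M\ge d+2$, compatible with base change. Let $X=\mathbb P(E_D)\to U$ and $\eta=c_1(\mathcal O(-1))$. Then
$$N:=\dim X=(3g-3+k)+(g-M-1)=4g-4+k-M .$$
Let $P'\subset X$ be the open set where $\omega$ vanishes to order exactly $\mu_i$ at each $z_i$ and all other zeros are simple. There are $l$ of them, and ordering them gives a finite étale $q:\tilde P\to P'$ of degree $l!$. As $\tilde P$ is smooth, hence reduced, it has a natural morphism to $P(\mu)\subset\mathcal M_{g,k+l}$. The tautological differential, which vanishes exactly on the marked divisor, identifies $\mathcal O(-1)$ with the pullback of $\pi_*\mathcal L$. Therefore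
$$\eta^d=0\text{ in }A^d(P(\mu))\ \Longrightarrow\ \eta^d=0\text{ in }A^d(\tilde P)\ \Longrightarrow\ \eta^d=0\text{ in }A^d(P'),\tag{10}$$
the last implication because $q_*q^*=l!$.

**Step 2: the boundary and a space above it.** Let $T=X\setminus P'$. For $1\le i\le k$ let $D_i=\{\operatorname{div}\omega\ge D+z_i\}\subset X$, and let
$$\tilde D_0=\{(C,z,[\omega],p):\operatorname{div}\omega\ge D+2p\}\subset\mathcal C_X:=\mathcal C\times_{\mathcal M_{g,k}}X .$$
These are closed. A point lies in $T$ exactly if $\omega$ vanishes too much at some $z_i$, or has a multiple zero $p\notin\{z_i\}$. If $p=z_i$ in $\tilde D_0$, the image point lies in $D_i$. So $\tilde T:=\bigsqcup_iD_i\sqcup\tilde D_0\to X$ is proper with image exactly $T$.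

**Step 3: discarding bad loci.** We remove the points where the space $\tilde T$ might be singular; they are too few to matter. Let $B_i\subset D_i$ be the closed locus $h^0(D+z_i)\ge2$, and $B_0\subset\tilde D_0$ the closed locus $h^0(D+2p)\ge2$. By Lemma D(2), $\dim B_i\le3g-4+k$. For $B_0$, use $s=k+1$ where $p\notin\{z_i\}$ and $s=k$ where $p=z_i$: $\dim B_0\le3g-3+k$. Since $d+M\le g-2$,
$$N-d=4g-4+k-M-d\ge3g-2+k .$$
So the image $V\subset T$ of all bad loci is closed of dimension $<N-d$. Put $X^\circ=X\setminus V\supset P'$, $T^\circ=T\cap X^\circ$, let $\tilde T^\circ$ be the preimage of $T^\circ$ in $\tilde T$, and $\tilde T^g=\tilde T\setminus(\text{bad loci})=\bigsqcup_iD_i^g\sqcup\tilde D_0^g$. Then $\tilde T^\circ\subset\tilde T^g$ is open.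

**Step 4: structure of $D_i^g$.** We find its class and a spanning set for its cohomology. Let $U_i=\{h^0(D+z_i)=1\}\subset U$, open in $\mathcal M_{g,k}$; by Lemma D(1) its complement has codimension $\ge g-M>d$. Over $U_i$, Riemann–Roch gives $h^0(K_C-D-z_i)=h^0(K_C-D)-1$, so the evaluation $E_D\to\sigma_i^*(\omega_\pi(-D))$ is surjective, with kernel $E_{D+z_i}$. The target has first Chern class $\psi_i+\mu_i\psi_i$. So over $U_i$ the zero scheme of $\mathcal O(-1)\to E_D\to\sigma_i^*(\omega_\pi(-D))$ is $\mathbb P(E_{D+z_i})=D_i^g$, smooth of codimension $1$. A point of $D_i\cap X^\circ$ is not bad, so it lies over $U_i$. Hence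
$$[D_i\cap X^\circ]=(\mu_i+1)\psi_i-\eta\quad\text{in }H^2(X^\circ).\tag{11}$$
For $j\le2d-2$, $H^j(U_i)=H^j(\mathcal M_{g,k})$ by (F4), and this is spanned by polynomials in $\kappa,\psi$ by Proposition S, since $2d-2\le\frac{2g}3-2\le\frac{2g-2}3$. By (F5), $H^{2d-2}(D_i^g)$ is spanned by polynomials in $\kappa_j,\psi_j,\eta$.

**Step 5: structure of $\tilde D_0^g$.** We do the same with $1$-jets. Let $\mathcal C^g=\{h^0(D+2p)=1\}\subset\mathcal C$; it lies over $U$. Its complement has codimension $\ge g-1-M\ge d+1$ in $\mathcal C$: apply Lemma D(1) with $e=M+2$ on $\mathcal C\setminus\bigcup Z_i=\mathcal M_{g,k+1}$ and on each $Z_i\cong\mathcal M_{g,k}$.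

Let $J$ be the rank-2 bundle on $\mathcal C$ of relative $1$-jets of $\omega_\pi(-D)$, with fiber $H^0(\omega_C(-D)|_{2p})$ at $p$. From
$$0\to\omega_\pi(-D)\otimes\omega_\pi\to J\to\omega_\pi(-D)\to0$$
its Chern roots are $\ell=K-\sum\mu_i[Z_i]$ and $\ell+K$. (For $k=0$: $K$ and $2K$, as in Section 4.) Over $\mathcal C^g$ the map $E_D\to J$ has kernel of rank $h^0(K_C-D-2p)=g-M-2$, while $E_D$ has rank $g-M$. So it is surjective, and its kernel is a bundle $E_{D+2p}$ of rank $g-M-2\ge d\ge1$. Hence over $\mathcal C^g$ the zero scheme of $\mathcal O(-1)\to J$ is $\mathbb P(E_{D+2p})=\tilde D_0^g$, smooth of codimension $2$ in $\mathcal C_X$. Points of $\tilde D_0$ over $X^\circ$ are not bad, so they lie over $\mathcal C^g$, and the part $\tilde D_0^\circ$ of $\tilde D_0$ over $X^\circ$ has class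
$$[\tilde D_0^\circ]=(\ell-\eta)(\ell+K-\eta)\quad\text{in }H^4(\mathcal C_{X^\circ}).\tag{12}$$

For the cohomology, (F4) gives $H^j(\mathcal C)=H^j(\mathcal C^g)$ for $j\le2d-2$. Consider the Gysin sequence
$$\bigoplus_iH^{j-2}(Z_i)\to H^j(\mathcal C)\to H^j(\mathcal M_{g,k+1})$$
of $\mathcal M_{g,k+1}=\mathcal C\setminus\bigsqcup Z_i$. On $\mathcal M_{g,k+1}$ the class $K$ restricts to $\psi_{k+1}$, and $\psi_i$ for $i\le k$ is pulled back from $\mathcal M_{g,k}$. By Proposition S the right-hand group is spanned, for $j\le2d-2$, by restrictions of classes $\pi^*f\cdot K^a$ with $f$ a polynomial in $\kappa,\psi$. Also by Proposition S the left-hand groups consist of polynomials, and $\sigma_{i*}f=\pi^*f\cdot[Z_i]$. So $H^j(\mathcal C)$, for $j\le2d-2$, is spanned by the classes $\pi^*f\cdot K^a$ and $\pi^*f\cdot[Z_i]$. By (F5), $H^{2d-2}(\tilde D_0^g)$ is spanned by the same classes with $f$ a polynomial in $\kappa,\psi,\eta$.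

**Step 6: dimensions.** Each $D_i^g$ has codimension $1$ in $X$, and $\tilde D_0^g$ has codimension $2$ in $\mathcal C_X$, of dimension $N+1$. So $\tilde T^g$ is smooth of pure dimension $N-1$.

*Nonemptiness of $P(\mu)$ when $M\le g-2$.* Repeat the counts with $d=0$. The complement of $U$ has codimension $\ge g+1-M\geq 3$ and $E_D$ has rank $g-M\ge2$, so $X\ne\emptyset$. The bad loci have dimension $\le3g-3+k<N$, the $D_i^g$ have dimension $N-1$, and $\tilde D_0^g$ is empty or of dimension $N-1$. So $\dim T<N$ and $P'\ne\emptyset$, hence $P(\mu)\neq\emptyset$. This is what Theorem 2(1) needed.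

## 10. Substituting multiples of $\eta$

**Definition.** Let $\varepsilon:\mathbb Q[\kappa_1,\kappa_2,\dots,\psi_1,\dots,\psi_k,\eta]\to\mathbb Q[\eta]$ be the ring map with
$$\varepsilon(\eta)=\eta,\qquad\varepsilon(\psi_i)=\eta/m_i,\qquad\varepsilon(\kappa_j)=s_j\eta^j,$$
where $s_j=\sum_i(m_i-m_i^{-j})$ is taken over the full tuple $\mu=(\mu_1,\dots,\mu_k,1^l)$.

This is formula (1) turned into a formal substitution. Consistently, $s_0=2g-2=\kappa_0$, and $s_{-1}=0$ matches $\kappa_{-1}:=\pi_*(1)=0$. For $P(1^4)$ in genus $3$, $\varepsilon(2\kappa_1-12\eta)=0$, as noticed in Section 4.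

The spanning classes of Section 9 are restrictions of polynomial classes on $X$, respectively on $\mathcal C_X$. By (F6), the pushforward to $X^\circ$ of their restrictions to $\tilde T^\circ$ is computed by multiplying with (11), or by multiplying with (12) and applying $\pi_*:H^*(\mathcal C_{X^\circ})\to H^{*-2}(X^\circ)$.

**Lemma E.** All these pushforwards are given by polynomials in $\ker\varepsilon$.

*Proof.* There are three kinds of classes.

**From $D_i$.** The pushforward is $f\cdot\bigl((\mu_i+1)\psi_i-\eta\bigr)$, and $\varepsilon(m_i\psi_i-\eta)=0$.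

**From $\tilde D_0$, the class $f\,[Z_i]$.** On $Z_i$ we have $K=\psi_i$ and $\ell=\psi_i+\mu_i\psi_i$. So the pushforward is $f\,\bigl((\mu_i+1)\psi_i-\eta\bigr)\bigl((\mu_i+2)\psi_i-\eta\bigr)$, which is in $\ker\varepsilon$ because of its first linear factor.

**From $\tilde D_0$, the class $fK^a$.** Use $Z_iZ_j=0$ for $i\ne j$, $KZ_i=\psi_iZ_i$ and $Z_i^2=-\psi_iZ_i$. With $\ell=K-\sum\mu_iZ_i$,
$$(\ell-\eta)(\ell+K-\eta)=(K-\eta)(2K-\eta)-\sum_i\mu_iZ_i(3K-2\eta)+\sum_i\mu_i^2Z_i^2$$
$$=(K-\eta)(2K-\eta)-\sum_i\mu_iZ_i\bigl[(3+\mu_i)\psi_i-2\eta\bigr].$$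
Multiply by $K^a$ and push forward: the result is $f\cdot q_a$ with
$$q_a=2\kappa_{a+1}-3\eta\kappa_a+\eta^2\kappa_{a-1}-\sum_{i\le k}\mu_i\psi_i^a\bigl[(3+\mu_i)\psi_i-2\eta\bigr].$$
In $2s_{a+1}-3s_a+s_{a-1}$ a zero with parameter $m$ contributes
$$(2-3+1)m-\bigl(2m^{-a-1}-3m^{-a}+m^{-a+1}\bigr)=-m^{-a-1}(m-1)(m-2).$$
This vanishes for $m=2$, so the $l$ simple zeros contribute nothing. On the other side, $\varepsilon$ of the $i$-th term of the last sum is
$$(m_i-1)\,m_i^{-a}\Bigl[\frac{m_i+2}{m_i}-2\Bigr]\eta^{a+1}=-(m_i-1)(m_i-2)\,m_i^{-a-1}\,\eta^{a+1}.$$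
The two contributions cancel, so $\varepsilon(q_a)=0$. $\blacksquare$

## 11. Non-vanishing of $\eta^d$

*Proof of Theorem B.* Suppose $\eta^d=0$ in $A^d(P(\mu))$. By (10), $\eta^d=0$ in $A^d(P')$.

**Step 1: lift $\eta^d$ to the boundary.** Since $P'=X^\circ\setminus T^\circ$, (F1) shows that $\eta^d\cap[X^\circ]$ is the image of some $\tau\in A_{N-d}(T^\circ)$. The map $\tilde T^\circ\to T^\circ$ is proper and surjective, so by (F2) $\tau$ lifts to $A_{N-d}(\tilde T^\circ)$. By taking closures of cycles, this lift is the restriction of a class in $A_{N-d}(\tilde T^g)$, which is $A^{d-1}(\tilde T^g)$ because $\tilde T^g$ is smooth of dimension $N-1$.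

**Step 2: pass to cohomology.** We know nothing about the Chow class, but its cycle class lies in $H^{2d-2}(\tilde T^g)$, which is spanned by the classes of Section 9, Steps 4 and 5. The cycle class map commutes with restriction to $\tilde T^\circ$ and with proper pushforward to $X^\circ$ (F3). So by Lemma E,
$$\eta^d=Q(\kappa,\psi,\eta)\quad\text{in }H^{2d}(X^\circ),\qquad Q\text{ homogeneous of degree }d,\quad Q\in\ker\varepsilon.\tag{13}$$
Here $\kappa_j$ counts with degree $j$, and $\psi_i$ and $\eta$ with degree $1$.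

**Step 3: lift (13) to an identity of polynomials.** We go back from $X^\circ$ to $X$, to $U$ and to $\mathcal M_{g,k}$, checking injectivity each time.

* $H^{2d}(X)\to H^{2d}(X^\circ)$ is injective: its kernel is the image of $H^{BM}_{2N-2d}(V)$, which is $0$ because $\dim V<N-d$.
* $d<\operatorname{rk}E_D$, so by (F5) $H^{2d}(X)=\bigoplus_{j=0}^dH^{2d-2j}(U)\,\eta^j$.
* $H^i(\mathcal M_{g,k})\to H^i(U)$ is injective for $i\le2d$ by (F4), as the complement of $U$ has codimension $>d$.
* Polynomials in $\kappa,\psi$ of degree $\le d$ inject into $H^*(\mathcal M_{g,k})$ by Proposition S, since $2d\le\frac{2g}3$.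

Write $\eta^d-Q=\sum_jP_j(\kappa,\psi)\,\eta^j$. By (13) and these four facts every $P_j$ is zero as a polynomial. So $\eta^d=Q$ in $\mathbb Q[\kappa_1,\kappa_2,\dots,\psi_1,\dots,\psi_k,\eta]$.

**Step 4: apply $\varepsilon$.** The left side gives $\varepsilon(\eta^d)=\eta^d$ and the right side gives $\varepsilon(Q)=0$. So $\eta^d=0$ in the polynomial ring $\mathbb Q[\eta]$, which is false. This contradiction proves Theorem B, and with it Theorem 1 and Theorem 2. $\blacksquare$
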